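\title{A Rosser provability predicate whose provability logic is $\mathsf{KD}+\Box\neg p\to\Box\neg\Box p$}

\begin{abstract}
We construct a proof predicate of Peano arithmetic whose Rosser provability predicate has provability logic exactly $\mathsf{KDR}=\mathsf{KD}+\Box\neg p\to\Box\neg\Box p$. A single arithmetical interpretation witnesses completeness, and the construction works for every consistent, primitive recursively axiomatized extension of $\mathsf{PA}$. The proof predicate copies ordinary proofs until a Solovay-type function jumps to a world of a finite $\mathsf{KDR}$-model equipped with a level. After the jump, the Rosser-provable sentences form a set that is explicitly closed under tautological consequence and under the rule ``from $\neg\varphi$ infer that $\varphi$ is not Rosser-provable''. An induction on levels shows that these closed sets are consistent.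
\end{abstract}

\section{Introduction}\label{sec:intro}

A Rosser provability predicate calls a formula provable if it has a proof and its negation has no proof that comes earlier. For a consistent theory this defines, in the standard model, the set of theorems. Inside a theory that cannot verify its own consistency, however, the predicate depends on the order in which proofs are arranged, and so do the modal principles that it provably satisfies. This paper realizes one particular modal logic in this way.

\subsection*{Proof predicates and provability logics}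
Let $\mathcal L_A$ be the language of first-order arithmetic, $\mathsf{PA}$ Peano arithmetic, and $\overline n$ the numeral for $n\in\omega$. We fix a standard G\"odel numbering in which, verifiably in $\mathsf{PA}$, the code of $\varphi$ is smaller than the code of $\neg\varphi$ and each proof has a unique conclusion; $\ulcorner\varphi\urcorner$ denotes the code of $\varphi$ and also its numeral. A formula is $\Sigma_1(\mathsf{PA})$ if $\mathsf{PA}$ proves it equivalent to a $\Sigma_1$ formula, and $\Delta_1(\mathsf{PA})$ if it and its negation are $\Sigma_1(\mathsf{PA})$.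

Throughout, $T\supseteq\mathsf{PA}$ is a consistent theory in $\mathcal L_A$ with a primitive recursive (p.r.) set of axioms. The case of main interest is $T=\mathsf{PA}$. Let $\mathrm{Proof}_T(x,y)$ be the standard formula saying that $y$ codes a $T$-proof of the formula coded by $x$, let $\mathrm{Pr}_T(x)$ be the standard $\Sigma_1$ provability predicate $\exists y\,\mathrm{Proof}_T(x,y)$, and let $\mathrm{Con}_T$ be $\neg\mathrm{Pr}_T(\ulcorner 0=1\urcorner)$.

\begin{definition}\label{def:pred}
A formula $\mathrm{Pr}(x)$ is a \emph{provability predicate of $T$} if for every $n\in\omega$, $T\vdash\mathrm{Pr}(\overline n)$ holds exactly when $n$ is the code of a theorem of $T$. A formula $\mathrm{Prf}(x,y)$ is a \emph{proof predicate of $T$} if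
\begin{itemize}
\item[(i)] $\mathrm{Prf}(x,y)$ is $\Delta_1(\mathsf{PA})$;
\item[(ii)] for every $n\in\omega$ and every formula $\varphi$, $\mathbb N\models\mathrm{Prf}(\ulcorner\varphi\urcorner,\overline n)$ if and only if $n$ is the code of a $T$-proof of $\varphi$;
\item[(iii)] $\mathsf{PA}\vdash\forall x\,(\mathrm{Pr}_T(x)\leftrightarrow\exists y\,\mathrm{Prf}(x,y))$;
\item[(iv)] $\mathsf{PA}\vdash\forall x\,\forall x'\,\forall y\,(\mathrm{Prf}(x,y)\wedge\mathrm{Prf}(x',y)\to x=x')$.
\end{itemize}
The \emph{Rosser predicate} of $\mathrm{Prf}$ is the formula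
\begin{equation}\label{eq:rosser}
\mathrm{Pr}^R(x)\;\equiv\;\exists y\,\bigl(\mathrm{Prf}(x,y)\wedge\forall z\le y\,\neg\mathrm{Prf}(\dot\neg x,z)\bigr),
\end{equation}
where $\dot\neg x$ is a term representing the function that sends the code of $\varphi$ to the code of $\neg\varphi$. A \emph{Rosser provability predicate of $T$} is the Rosser predicate of some proof predicate of $T$.
\end{definition}

Condition (ii) fixes $\mathrm{Prf}$ on the standard numbers and condition (iii) fixes which formulas have proofs. Neither fixes the order of the nonstandard proofs in a nonstandard model of $\mathsf{PA}$, and $\mathrm{Pr}^R$ is sensitive to that order.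

Modal formulas are built from variables $p_0,p_1,\dots$ and $\bot$ by $\neg,\wedge,\vee,\to$ and $\Box$; $\Diamond A$ abbreviates $\neg\Box\neg A$. A \emph{normal modal logic} is a set of modal formulas that contains all tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and necessitation (from $A$ infer $\Box A$). The logic $\mathsf{KD}$ is the smallest normal modal logic containing $\neg\Box\bot$, and $\mathsf{KDR}$ is the smallest normal modal logic containing $\mathsf{KD}$ and $\Box\neg p\to\Box\neg\Box p$. An \emph{arithmetical interpretation based on} a provability predicate $\mathrm{Pr}(x)$ is a map $f$ from modal formulas to $\mathcal L_A$-sentences that assigns a sentence to each variable, commutes with the Boolean connectives, sends $\bot$ to $0=1$, and satisfies $f(\Box A)=\mathrm{Pr}(\ulcorner f(A)\urcorner)$. The \emph{provability logic} of $\mathrm{Pr}$ relative to $T$ is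
\[
\mathsf{PL}_T(\mathrm{Pr})=\{A:\ T\vdash f(A)\text{ for every interpretation $f$ based on }\mathrm{Pr}\},
\]
and we write $\mathsf{PL}$ for $\mathsf{PL}_{\mathsf{PA}}$.

\subsection*{The question}
Every Rosser predicate obeys the following rule: if $T\vdash\neg\varphi$, then $T\vdash\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. Indeed, a proof of $\neg\varphi$ comes before every proof of $\varphi$, because there is none, and $\mathsf{PA}$ can check this up to the given proof (Lemma~\ref{lem:general}). The instance $\varphi\equiv 0=1$ gives $\neg\Box\bot$, so a normal provability logic of a Rosser predicate contains $\mathsf{KD}$. It does not contain $\Box p\to\Box\Box p$: otherwise $\mathrm{Pr}^R$ would satisfy all three derivability conditions, from which the proof of the second incompleteness theorem yields $T\nvdash\neg\mathrm{Pr}^R(\ulcorner 0=1\urcorner)$. The axiom $\Box\neg p\to\Box\neg\Box p$ is the rule above, stated inside the theory with $\mathrm{Pr}^R$ in the place of ``$T\vdash$''. The logic $\mathsf{KDR}$ is strictly stronger than $\mathsf{KD}$ and does not contain $\Box p\to\Box\Box p$ (Example~\ref{ex:frames}),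 so it is a natural candidate.

Two results are quoted in \cite{slides}: there is a Rosser provability predicate of $\mathsf{PA}$ with $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KD}$, and there is one with $\mathsf{KDR}\subseteq\mathsf{PL}(\mathrm{Pr}^R)$. Thus the axiom is not automatic, but it can be arranged. The question posed in \cite{slides} is whether it can be arranged without validating anything else:
\begin{quote}
Is there a Rosser provability predicate $\mathrm{Pr}^R(x)$ of $\mathsf{PA}$ with $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KDR}$?
\end{quote}
There is a reason to expect a positive answer. In a model of $\mathsf{PA}$ that believes $T$ consistent, the axioms of $\mathsf{KDR}$ hold for every Rosser predicate (Lemma~\ref{lem:general}). In a model that believes $T$ inconsistent, every formula has a proof and we are free to choose the order. The obstacle is that the axiom speaks about the Rosser provability of sentences $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ that describe the chosen order itself. One has to declare these sentences provable and still keep the set of provable sentences consistent and small enough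 to leave room for countermodels.

\begin{theorem}\label{thm:PA}
There are a proof predicate $\mathrm{Prf}$ of $\mathsf{PA}$, with Rosser predicate $\mathrm{Pr}^R$, and a single interpretation $f_*$ based on $\mathrm{Pr}^R$, sending variables to $\Sigma_1(\mathsf{PA})$ sentences, such that:
\begin{enumerate}
\item if $\mathsf{KDR}\vdash A$, then $\mathsf{PA}\vdash f(A)$ for every interpretation $f$ based on $\mathrm{Pr}^R$;
\item if $\mathsf{KDR}\nvdash A$, then $\mathsf{PA}\nvdash f_*(A)$.
\end{enumerate}
Hence $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KDR}$.
\end{theorem}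

The construction does not use the soundness of the object theory. For a set $\Gamma$ of modal formulas, let $\Gamma\vdash_{\mathsf{KDR}}A$ mean that $\mathsf{KDR}\vdash\bigwedge\Gamma_0\to A$ for some finite $\Gamma_0\subseteq\Gamma$.

\begin{theorem}\label{thm:T}
Let $T\supseteq\mathsf{PA}$ be a consistent theory in $\mathcal L_A$ with a primitive recursive set of axioms; $T$ need not be sound. There are a proof predicate of $T$ whose Rosser predicate $\mathrm{Pr}^R$ is a provability predicate of $T$, and a single interpretation $f_*$ based on $\mathrm{Pr}^R$, sending variables to $\Sigma_1(\mathsf{PA})$ sentences, such that $\mathsf{PL}_T(\mathrm{Pr}^R)=\mathsf{KDR}$ and, for all sets $\Gamma$ of modal formulas and all modal formulas $A$,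
\[
\Gamma\vdash_{\mathsf{KDR}}A\iff T+\{f_*(B):B\in\Gamma\}\vdash f_*(A).
\]
\end{theorem}

Theorem~\ref{thm:PA} is the case $T=\mathsf{PA}$: its part 1 is the inclusion $\mathsf{KDR}\subseteq\mathsf{PL}(\mathrm{Pr}^R)$ and its part 2 is the case $\Gamma=\emptyset$. We therefore prove Theorem~\ref{thm:T}. A reader interested only in the question may read $T$ as $\mathsf{PA}$, though it helps to keep apart the theory $T$ whose proofs are coded and the theory $\mathsf{PA}$ in which the construction is verified.

Sections~\ref{sec:arith} and~\ref{sec:modal} collect the arithmetical and the modal tools. Section~\ref{sec:construction} derives the construction from what it has to achieve. Section~\ref{sec:sat} contains the combinatorial core, first on a frame with one world and then in general. Sections~\ref{sec:prf}--\ref{sec:complete} show that the construction gives a proof predicate and prove soundness and completeness.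

\section{Arithmetical preliminaries}\label{sec:arith}

\subsection*{Standard facts}
The class $\Sigma_1(\mathsf{PA})$ is closed under $\wedge$, $\vee$, $\exists$ and bounded $\forall$. For a formula $\chi(x)$, $\ulcorner\chi(\dot x)\urcorner$ denotes the code of the result of substituting the numeral of $x$ in $\chi$. We use the following facts.
\begin{itemize}
\item[(F1)] Every p.r.\ relation has a natural defining formula, which is $\Delta_1(\mathsf{PA})$, and $\mathsf{PA}$ proves the clauses of its definition.
\item[(F2)] Every true $\Sigma_1(\mathsf{PA})$ sentence is provable in $\mathsf{PA}$. In particular $\mathsf{PA}$ decides each numeral instance of a $\Delta_1(\mathsf{PA})$ formula correctly.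
\item[(F3)] If $\chi(x)$ is $\Sigma_1(\mathsf{PA})$, then $\mathsf{PA}\vdash\forall x\,(\chi(x)\to\mathrm{Pr}_T(\ulcorner\chi(\dot x)\urcorner))$.
\item[(F4)] For every formula $\varepsilon(e,t,x,y)$ there is a formula $\Theta(t,x,y)$ such that $\mathsf{PA}\vdash\Theta(t,x,y)\leftrightarrow\varepsilon(\ulcorner\Theta\urcorner,t,x,y)$.
\end{itemize}
Fact (F3) deserves a word, since $\mathsf{PA}$ need not verify that $T$ proves all axioms of $\mathsf{PA}$. For a $\Sigma_1$ formula $\chi_0$, formalized $\Sigma_1$-completeness requires of the object theory only that it prove the finitely many axioms of Robinson arithmetic. Each of them has a $T$-proof, which $\mathsf{PA}$ recognizes by (F2). If $\mathsf{PA}\vdash\forall x\,(\chi(x)\leftrightarrow\chi_0(x))$, then this sentence, too, has a $T$-proof that $\mathsf{PA}$ recognizes, so $\mathsf{PA}$ derives $\mathrm{Pr}_T(\ulcorner\chi(\dot x)\urcorner)$ from $\mathrm{Pr}_T(\ulcorner\chi_0(\dot x)\urcorner)$.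

To \emph{argue in $\mathsf{PA}$} is to argue in an arbitrary model of $\mathsf{PA}$. Numbers, formulas and proofs of the model may be nonstandard; we call \emph{standard} those that are fixed outside the argument.

\subsection*{Valuations}
``Formula'' means $\mathcal L_A$-formula, possibly with free variables. A formula is \emph{prime} if it is atomic or begins with a quantifier, and every formula is a Boolean combination of prime formulas. A \emph{valuation} $w$ is a finite set of prime formulas, those declared true; all other prime formulas are false, and $w\models\varphi$ is defined by truth tables. Valuations know no arithmetic: $0=1$ is a prime formula like any other. A set of formulas is \emph{satisfiable} if some valuation satisfies all its elements. A formula $\varphi$ is a \emph{tautological consequence} (t.c.) of a finite set $\Gamma$ if every valuation satisfying $\Gamma$ satisfies $\varphi$. Only the prime formulas occurring in $\Gamma$ and $\varphi$ matter, so for finite sets satisfiability and t.c.\ are p.r. Since $T$ proves every tautology and is closed under modus ponens, verifiably in $\mathsf{PA}$,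 we have:
\begin{itemize}
\item[(F5)] $\mathsf{PA}$ proves that a t.c.\ of finitely many theorems of $T$ is a theorem of $T$. Hence $\mathsf{PA}$ proves: if an unsatisfiable finite set consists of theorems of $T$, then $\neg\mathrm{Con}_T$.
\end{itemize}

\subsection*{What every Rosser predicate satisfies}
The negation of a Rosser predicate has a $\Sigma_1$ sufficient condition, namely that a refutation comes first. We state this for an arbitrary $\Delta_1(\mathsf{PA})$ formula, because it is needed before we know that our formula is a proof predicate.

\begin{lemma}\label{lem:race}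
Let $\mathrm{Prf}(x,y)$ be a $\Delta_1(\mathsf{PA})$ formula, let $\mathrm{Pr}^R(x)$ be given by \eqref{eq:rosser}, and let
\[
\rho(x)\;\equiv\;\exists y\,\bigl(\mathrm{Prf}(\dot\neg x,y)\wedge\forall z\le y\,\neg\mathrm{Prf}(x,z)\bigr).
\]
Then $\mathrm{Pr}^R$ and $\rho$ are $\Sigma_1(\mathsf{PA})$, and $\mathsf{PA}$ proves
\[
\text{\rm(a)}\ \ \forall x\,(\rho(x)\to\neg\mathrm{Pr}^R(x)),\qquad
\text{\rm(b)}\ \ \forall x\,\bigl(\rho(x)\to\mathrm{Pr}_T(\ulcorner\neg\mathrm{Pr}^R(\dot x)\urcorner)\bigr).
\]
\end{lemma}

\begin{proof}
The first claim follows from the closure properties of $\Sigma_1(\mathsf{PA})$. For (a), argue in $\mathsf{PA}$. Let $y$ witness $\rho(x)$. If $\mathrm{Prf}(x,y')$, then $y'>y$, so $\mathrm{Prf}(\dot\neg x,y)$ refutes $\forall z\le y'\,\neg\mathrm{Prf}(\dot\neg x,z)$. For (b), (F3) gives $\mathrm{Pr}_T(\ulcorner\rho(\dot x)\urcorner)$ from $\rho(x)$, and the sentence (a) has a standard $T$-proof, which $\mathsf{PA}$ recognizes by (F2).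
\end{proof}

The axioms of $\mathsf{KDR}$ translate into the following sentences, for $\mathcal L_A$-sentences $\varphi,\psi$:
\begin{itemize}
\item[(K)] $\mathrm{Pr}^R(\ulcorner\varphi\to\psi\urcorner)\to(\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\to\mathrm{Pr}^R(\ulcorner\psi\urcorner))$;
\item[(D)] $\neg\mathrm{Pr}^R(\ulcorner 0=1\urcorner)$;
\item[(R)] $\mathrm{Pr}^R(\ulcorner\neg\varphi\urcorner)\to\mathrm{Pr}^R(\ulcorner\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\urcorner)$.
\end{itemize}

\begin{lemma}\label{lem:general}
Let $\mathrm{Prf}$ be a proof predicate of $T$ with Rosser predicate $\mathrm{Pr}^R$.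
\begin{itemize}
\item[(a)] If $T\vdash\varphi$, then $\mathsf{PA}\vdash\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.
\item[(b)] If $T\vdash\neg\varphi$, then $\mathsf{PA}\vdash\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. In particular $\mathsf{PA}$ proves {\rm(D)}.
\item[(c)] $\mathsf{PA}+\mathrm{Con}_T$ proves every instance of {\rm(K)} and {\rm(R)}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $n$ code a $T$-proof of $\varphi$. By (ii), $\mathrm{Prf}(\ulcorner\varphi\urcorner,\overline n)$ is true, and $\mathrm{Prf}(\ulcorner\neg\varphi\urcorner,\overline k)$ is false for all $k$ because $T$ is consistent. So $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is true, and (F2) applies.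

(b) In the same way $\rho(\ulcorner\varphi\urcorner)$ is true, hence provable in $\mathsf{PA}$; apply Lemma~\ref{lem:race}(a).

(c) Argue in $\mathsf{PA}+\mathrm{Con}_T$. By (F5), no formula $\chi$ satisfies both $\mathrm{Pr}_T(\ulcorner\chi\urcorner)$ and $\mathrm{Pr}_T(\ulcorner\neg\chi\urcorner)$. By (iii), the second conjunct in \eqref{eq:rosser} therefore holds whenever the first does, so $\mathrm{Pr}^R(\ulcorner\chi\urcorner)\leftrightarrow\mathrm{Pr}_T(\ulcorner\chi\urcorner)$ for all formulas $\chi$. Now (K) follows from (F5). For (R), let $\mathrm{Prf}(\ulcorner\neg\varphi\urcorner,y)$. No $z$ satisfies $\mathrm{Prf}(\ulcorner\varphi\urcorner,z)$, so $\rho(\ulcorner\varphi\urcorner)$ holds. Lemma~\ref{lem:race}(b) gives $\mathrm{Pr}_T(\ulcorner\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\urcorner)$, which is equivalent to the conclusion of (R).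
\end{proof}

\section{Finite models of $\mathsf{KDR}$}\label{sec:modal}

A \emph{frame} is a nonempty set $W$ with a binary relation $R$; put $R(i)=\{k:iRk\}$. A \emph{model} adds a relation $i\Vdash p$ between worlds and variables, extended to all formulas by the Boolean clauses and by: $i\Vdash\Box B$ if and only if $k\Vdash B$ for all $k\in R(i)$. A formula is \emph{valid} in a frame if it holds at every world of every model on it; the formulas valid in a frame form a normal modal logic. A \emph{$\mathsf{KDR}$-frame} is a frame that is serial ($R(i)\neq\emptyset$ for all $i$) and satisfies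
\begin{equation}\label{eq:star}
iRj\ \Longrightarrow\ R(i)\cap R(j)\neq\emptyset .
\end{equation}
By contraposition, the axiom $\Box\neg p\to\Box\neg\Box p$ is equivalent to $\Diamond\Box p\to\Diamond p$. It is valid under \eqref{eq:star}: if $iRj$ and $j\Vdash\Box p$, then $p$ holds at any $k\in R(i)\cap R(j)$, so $i\Vdash\Diamond p$. Seriality validates $\neg\Box\bot$. So all theorems of $\mathsf{KDR}$ are valid in $\mathsf{KDR}$-frames.

\begin{example}\label{ex:frames}
The \emph{two-cycle} $W=\{0,1\}$, $R=\{(0,1),(1,0)\}$ is serial, hence validates $\mathsf{KD}$, and violates \eqref{eq:star}. If $p$ holds only at $0$, then $1\Vdash\Box p$, so $0\Vdash\Diamond\Box p$, while $0\nVdash\Diamond p$. Thus $\mathsf{KD}\subsetneq\mathsf{KDR}$. Every reflexive frame is a $\mathsf{KDR}$-frame, since $iRj$ gives $j\in R(i)\cap R(j)$. On $W=\{0,1,2\}$ with all loops and the pairs $(0,1),(1,2)$, let $p$ hold at $0$ and $1$ only. Then $0\Vdash\Box p$ and $1\nVdash\Box p$, so $0\nVdash\Box\Box p$. Thus $\mathsf{KDR}\nvdash\Box p\to\Box\Box p$.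
\end{example}

\begin{lemma}\label{lem:fmp}
If $\mathsf{KDR}\nvdash A$, then $A$ fails at some world of a model on a finite $\mathsf{KDR}$-frame.
\end{lemma}

\begin{proof}
We filtrate the canonical model. Its worlds are the maximal $\mathsf{KDR}$-consistent sets, and $xRy$ means $\{B:\Box B\in x\}\subseteq y$. Recall two standard facts: every consistent set extends to a maximal one, and if $\Box B\notin x$, then there is $y$ with $xRy$ and $B\notin y$. As $\Box\bot\notin x$ for every $x$, the relation $R$ is serial.

It satisfies \eqref{eq:star}. Let $xRy$ and suppose that $\{B:\Box B\in x\}\cup\{C:\Box C\in y\}$ is inconsistent. Both sets are nonempty and closed under conjunction, so there are $\Box B\in x$ and $\Box C\in y$ with $\mathsf{KDR}\vdash\neg(B\wedge C)$. Now $\Diamond\Box C\in x$, for otherwise $\Box\neg\Box C\in x$ and $\neg\Box C\in y$. By the axiom $\Diamond C\in x$, and with $\Box B\in x$ this gives $\Diamond(B\wedge C)\in x$, contradicting $\mathsf{KDR}\vdash\Box\neg(B\wedge C)$. So the set extends to a maximal consistent $z$, and $xRz$, $yRz$.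

Let $\mathrm{Sub}$ be the set of subformulas of $A$, and let $x\sim y$ mean $x\cap\mathrm{Sub}=y\cap\mathrm{Sub}$. There are finitely many classes $[x]$. Put $[x]R'[y]$ if $x'Ry'$ for some $x'\sim x$ and $y'\sim y$. For variables $p\in\mathrm{Sub}$ let $[x]\Vdash p$ mean $p\in x$, and let all other variables be false. By induction on $B\in\mathrm{Sub}$, $[x]\Vdash B$ if and only if $B\in x$. The Boolean cases hold by maximal consistency. Let $\Box B\in\mathrm{Sub}$. If $\Box B\in x$ and $[x]R'[y]$ through $x'Ry'$, then $\Box B\in x'$, so $B\in y'$, so $B\in y$ and $[y]\Vdash B$. If $\Box B\notin x$, take $y$ with $xRy$ and $B\notin y$; then $[x]R'[y]$ and $[y]\nVdash B$.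

Since $\{\neg A\}$ is consistent, $A$ fails at some $[x]$. The relation $R'$ is serial because $R$ is. If $[x]R'[y]$ through $x'Ry'$, take $z$ with $x'Rz$ and $y'Rz$; then $[x]R'[z]$ and $[y]R'[z]$, so $R'$ satisfies \eqref{eq:star}.
\end{proof}

We fix a p.r.\ enumeration $M_q=(W_q,R_q,\Vdash_q)$, $q\in\omega$, of all finite models on $\mathsf{KDR}$-frames in which $W_q$ is a nonempty initial segment of $\omega$ and all but finitely many variables are false everywhere: $M_q$ is the model coded by $q$ if $q$ codes such a model, and a fixed model with one reflexive world otherwise. Then $\mathsf{PA}$ proves that every $M_q$ is based on a $\mathsf{KDR}$-frame and that $0\in W_q$. The model of Lemma~\ref{lem:fmp} is isomorphic to some $M_q$.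

\section{The construction}\label{sec:construction}

\subsection{What a jump has to achieve}\label{sub:plan}
Think of $\mathrm{Prf}$ as a process that outputs at most one formula at each place $y$. By Lemma~\ref{lem:general}, only models of $\mathsf{PA}+\neg\mathrm{Con}_T$ need attention, and there condition (iii) asks only that every formula be output somewhere. So the process copies $T$-proofs until, at some stage $m$, it meets a situation that guarantees the inconsistency of $T$. Then it \emph{jumps}, and lists all formulas in an order of its own choice.

\smallskip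
\emph{Any satisfiable set can be realized.} Let $\Phi_m$ be the set of formulas with code below $m$, and let $X$ be a satisfiable set that contains all earlier outputs. List first the elements of $X\cap\Phi_m$, then the negations $\neg\varphi$ of the formulas $\varphi\in\Phi_m\setminus X$ in order of decreasing code of $\varphi$, then everything. We shall see that for $\varphi\in\Phi_m$, $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ then holds exactly when $\varphi\in X$. The order matters. If $\psi,\neg\psi,\neg\neg\psi$ lie in $\Phi_m\setminus X$, the decreasing order outputs $\neg\neg\neg\psi,\neg\neg\psi,\neg\psi$, and each of the three formulas is preceded by its negation. The increasing order would output $\neg\psi$ before $\neg\neg\psi$ and so make $\neg\psi$ Rosser-provable.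

\smallskip
\emph{Which set?} For (K) the set $X$ should be closed under t.c., and for (R) under the rule
\[
\neg\varphi\in X\ \Longrightarrow\ \neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X .
\]
For completeness the jump goes to a world $i$ of some $M_q$. Let $S(i)$ be the sentence saying that it goes to $i$. We want $S(i)$ to imply $f_*(B)$ or $\neg f_*(B)$ according as $i\Vdash B$ or $i\nVdash B$. For $B=\Box C$ this asks two things of the set $X(i)$ used after a jump to $i$. It should contain $\bigvee_{k\in R(i)}S(k)$, so that it contains what holds at all successors; and $X(i)\cup\{S(k)\}$ should be satisfiable for each $k\in R(i)$, so that it omits what fails at some successor. The candidate is the closure of the theorems found so far together with the disjunction.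

\smallskip
\emph{Where do valuations come from?} The difficulty is to prove in $\mathsf{PA}$ that $X(i)\cup\{S(k)\}$ is satisfiable. We need a valuation that makes $S(k)$ true and also makes $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ true whenever $\neg\varphi\in X(i)$. We build this into the condition for jumping. The \emph{forecast} $Y(k)$ consists of the theorems found so far, $S(k)$, and the sentences $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ or $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$, for $\varphi\in\Phi_m$, that a jump to $k$ would make true. The process jumps to a world whose forecast is unsatisfiable. The jump makes the whole forecast provable, so $T$ is inconsistent, as required. A world $k$ whose forecast is satisfiable supplies a valuation $w_k\models Y(k)$, and $w_k\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ whenever $\varphi\notin X(k)$. What remains is the implication $\neg\varphi\in X(i)\Rightarrow\varphi\notin X(k)$, which holds if one valuation satisfies both $X(i)$ and $X(k)$. The candidate is $w_l$ for a common successor $l$ of $i$ and $k$, and this is where \eqref{eq:star}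 enters.

\smallskip
\emph{Why levels?} Two problems are left. A finite serial frame has cycles, so we cannot choose $i$ in such a way that the forecasts of the worlds reachable from $i$ are satisfiable while that of $i$ is not. And the claim that $w_l$ satisfies $X(i)$ and $X(k)$ is of the kind we are trying to prove. Both are solved by taking copies $(i,n)$ of each world, one for each level $n$, and jumping to a copy of least level among those with unsatisfiable forecast. For $n\ge1$ let $(i,n)$ see $(k,c)$ when $iRk$ and $c\in\{n-1,n\}$. Both values of $c$ are needed. With $c=n$ alone nothing is gained. With $c=n-1$ alone, \eqref{eq:star} is destroyed for $n\ge2$: the successors of $(i,n)$ have level $n-1$ and those of its successor $(k,n-1)$ have level $n-2$. With both values, if $(i,n)$ sees $(k,c)$ with $c\ge1$ and $l\in R(i)\cap R(k)$, then both see $(l,n-1)$. At level $0$ no disjunction is imposed, so only formulas of modal depth at most $n$ will be controlled at level $n$. Finally, the theorems found up to the stage of the jump may already be contradictory; at level $0$, where no lower level can help, we use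 the theorems of the previous stage.

\subsection{Definitions}\label{sub:def}
A \emph{point} is a code of a triple $\lambda=(q,i,n)$ with $q,n\in\omega$ and $i\in W_q$; $n$ is its \emph{level}. The point is \emph{active at stage $m$} if $q<m$ and $n<m$. Finitely many points are active at each stage, and $\lambda_0=(0,0,0)$ is active at every stage $m\ge1$.

The definitions below mention two formulas $J(m,u)$ and $\mathrm{Prf}(x,y)$, the sentences
\[
S(\lambda)\;\equiv\;\exists m\,J(m,\overline\lambda),
\]
and the formula $\mathrm{Pr}^R$ obtained from $\mathrm{Prf}$ by \eqref{eq:rosser}. They end by defining when $J$ and $\mathrm{Prf}$ hold. The circle is harmless, because the definitions treat $S(\lambda)$ and $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ as strings of symbols and never ask whether they are true. Formally, given the code $e$ of a formula $\Theta(t,x,y)$, read $\Theta(\overline 0,m,u)$ as $J(m,u)$ and $\Theta(\overline 1,x,y)$ as $\mathrm{Prf}(x,y)$. Definitions~\ref{def:cl}--\ref{def:out} then give a p.r.\ relation $E(e,t,x,y)$, where $E(e,0,m,u)$ says that there is a jump at stage $m$ to $u$ and $E(e,1,x,y)$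 says that $x$ is output at place $y$. Apply (F4) to the natural defining formula $\varepsilon$ of $E$. By (F1), the resulting $J$ and $\mathrm{Prf}$ are $\Delta_1(\mathsf{PA})$, and $\mathsf{PA}$ proves that $J(m,u)$ holds exactly when there is a jump at $m$ to $u$, and $\mathrm{Prf}(x,y)$ exactly when $x$ is output at $y$.

Let $P_m$ be the set of formulas having a $T$-proof, in the sense of $\mathrm{Proof}_T$, with code $<m$, and let $\Phi_m$ be the set of formulas with code $<m$. Both increase with $m$, and $P_0=\Phi_0=\emptyset$.

\begin{definition}[closure]\label{def:cl}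
For a finite set $\Gamma$ of formulas, $\mathrm{Cl}^0_m(\Gamma)$ is the set of t.c.\ of $\Gamma$, and $\mathrm{Cl}^{s+1}_m(\Gamma)$ is the set of t.c.\ of
\[
\Gamma\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m,\ \neg\varphi\in\mathrm{Cl}^s_m(\Gamma)\}.
\]
Put $\mathrm{Cl}_m(\Gamma)=\bigcup_s\mathrm{Cl}^s_m(\Gamma)$.
\end{definition}

The stages increase with $s$. The sets $G_s=\{\varphi\in\Phi_m:\neg\varphi\in\mathrm{Cl}^s_m(\Gamma)\}$ are increasing subsets of $\Phi_m$, so $G_s=G_{s+1}$ for some $s\le|\Phi_m|$, and since $G_s$ determines stage $s+1$, all stages from $s+1$ on coincide. Hence membership in $\mathrm{Cl}_m(\Gamma)$ is p.r., and $\mathrm{Cl}_m(\Gamma)$ is the set of t.c.\ of the finite set of \emph{generators}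
\[
\Gamma\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m,\ \neg\varphi\in\mathrm{Cl}_m(\Gamma)\}.
\]
In particular it is closed under t.c.\ and under the rule of Section~\ref{sub:plan} for $\varphi\in\Phi_m$. A valuation satisfies $\mathrm{Cl}_m(\Gamma)$, or one of its stages, if and only if it satisfies the finitely many generators, so statements such as $w\models\mathrm{Cl}_m(\Gamma)$ are arithmetical and may be proved by induction in $\mathsf{PA}$.

\begin{definition}[target, forecast, failure]\label{def:XY}
Let $m\ge1$ and let $\lambda=(q,i,n)$ be a point. For $n\ge1$ let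
\[
\sigma(\lambda)\;\equiv\;\bigvee_{k\in R_q(i)}\bigl(S(q,k,n-1)\vee S(q,k,n)\bigr).
\]
The \emph{target} and the \emph{forecast} of $\lambda$ at stage $m$ are
\[
X_m(\lambda)=\begin{cases}\mathrm{Cl}_{m-1}(P_{m-1}) & \text{if } n=0,\\ \mathrm{Cl}_m(P_m\cup\{\sigma(\lambda)\}) & \text{if } n\ge1,\end{cases}
\]
\begin{align*}
Y_m(\lambda)=P_m\cup\{S(\lambda)\}&\cup\{\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m\cap X_m(\lambda)\}\\
&\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m\setminus X_m(\lambda)\}.
\end{align*}
The point $\lambda$ \emph{fails at $m$} if it is active at $m$ and the finite set $Y_m(\lambda)$ is not satisfiable.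
\end{definition}

\begin{definition}[jump]\label{def:jump}
There is a \emph{jump at stage $m$ to $\lambda$} if $m\ge1$, no point fails at any stage $m'$ with $1\le m'<m$, some point fails at $m$, and $\lambda$ is the point of least code among the points of least level that fail at $m$.
\end{definition}

\begin{definition}[output]\label{def:out}
If there is no jump at stages $\le y+1$, the output at place $y$ is the conclusion of the $T$-proof coded by $y$, and there is no output if $y$ codes no proof. If there is a jump at a stage $m\le y+1$ to $\lambda$, put $X=X_m(\lambda)$ and $y=m-1+t$; the output at $y$ is the $t$-th entry ($t=0,1,\dots$) of the list formed by (L1), then (L2), then (L3):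
\begin{itemize}
\item[(L1)] the elements of $X\cap\Phi_m$, in order of increasing code;
\item[(L2)] the formulas $\neg\varphi$ for $\varphi\in\Phi_m\setminus X$, in order of \emph{decreasing} code of $\varphi$;
\item[(L3)] for $j=0,1,2,\dots$, the formula with code $j$, with no output at that place if $j$ codes no formula.
\end{itemize}
\end{definition}

Two facts are provable in $\mathsf{PA}$ directly from Definition~\ref{def:jump}.
\begin{itemize}
\item[(J1)] There is at most one jump: its stage is the first stage at which a point fails, and its point is determined by that stage. Thus $\mathsf{PA}\vdash S(\lambda)\to\neg S(\lambda')$ for $\lambda\ne\lambda'$.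
\item[(J2)] If some point fails at $m$, then there is a jump at a stage $\le m$, by the least number principle.
\end{itemize}

\section{Satisfiability of the targets}\label{sec:sat}

Everything in this section is propositional logic on finite sets and takes place in $\mathsf{PA}$. One step occurs in every argument.

\begin{lemma}[in $\mathsf{PA}$]\label{lem:witness}
Let $m\ge1$, let $\mu$ be a point, $w\models Y_m(\mu)$ and $\varphi\in\Phi_m$. If some valuation $v$ satisfies $X_m(\mu)\cup\{\neg\varphi\}$, then $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.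
\end{lemma}

\begin{proof}
If $\varphi\in X_m(\mu)$, then $v$ satisfies $\varphi$ and $\neg\varphi$. So $\varphi\in\Phi_m\setminus X_m(\mu)$, and $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in Y_m(\mu)$.
\end{proof}

We call $v$ a \emph{witness}. We begin with level $0$. Write $X^\circ_m=\mathrm{Cl}_{m-1}(P_{m-1})$ for the common target of all points of level $0$.

\begin{lemma}[in $\mathsf{PA}$]\label{lem:zero}
Let $m\ge1$.
\begin{itemize}
\item[(a)] If $X^\circ_m$ is satisfiable, $\mu$ has level $0$ and $w\models Y_m(\mu)$, then $w\models X^\circ_m$.
\item[(b)] If there is no jump at stages $<m$, then $X^\circ_m$ is satisfiable.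
\end{itemize}
\end{lemma}

\begin{proof}
(a) We check the generators. First, $w\models P_m\supseteq P_{m-1}$. If $\varphi\in\Phi_{m-1}$ and $\neg\varphi\in X^\circ_m$, any valuation satisfying $X^\circ_m=X_m(\mu)$ is a witness, so $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.

(b) Induction on $m$. The set $X^\circ_1=\mathrm{Cl}_0(\emptyset)$ is the set of tautologies. Assume (b) for $m$, and let there be no jump at stages $\le m$. By (J2), $\lambda_0$ does not fail at $m$; take $w\models Y_m(\lambda_0)$. By the induction hypothesis and (a), $w\models X^\circ_m=X_m(\lambda_0)$. We show $w\models\mathrm{Cl}^s_m(P_m)$ by induction on $s$. For $s=0$ this holds since $w\models P_m$. If $\varphi\in\Phi_m$ and $\neg\varphi\in\mathrm{Cl}^s_m(P_m)$, then $w\models\neg\varphi$, so $w$ is its own witness and $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. Thus $w$ satisfies the generators of stage $s+1$. Hence $w\models\mathrm{Cl}_m(P_m)=X^\circ_{m+1}$.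
\end{proof}

\begin{example}[one reflexive world]\label{ex:one}
Let $M_q$ have the single world $0$, with $0R_q0$. Fix $m$ and write $S_c,X^c,Y^c$ for $S,X_m,Y_m$ at the point $(q,0,c)$. Then
\[
X^0=X^\circ_m,\qquad X^1=\mathrm{Cl}_m(P_m\cup\{S_0\vee S_1\}),\qquad X^2=\mathrm{Cl}_m(P_m\cup\{S_1\vee S_2\}).
\]
Suppose the jump is at $m$ to $(q,0,2)$. Levels $0$ and $1$ do not fail, so there are $w^0\models Y^0$ and $w^1\models Y^1$. We reach the goal, that $X^2\cup\{S_1\}$ is satisfiable, in four moves.
\begin{enumerate}
\item $w^0\models X^0$, by Lemma~\ref{lem:zero}.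
\item $w^0\models X^1$. The valuation $w^0$ satisfies $P_m$ and $S_0$, hence stage $0$ of $X^1$. If it satisfies stage $s$ and $\neg\varphi$ lies in stage $s$, with $\varphi\in\Phi_m$, then $w^0\models X^0\cup\{\neg\varphi\}$ by move 1, so $w^0\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ by Lemma~\ref{lem:witness} for the point of level $0$.
\item $w^1\models X^1$. The valuation $w^1$ satisfies $P_m$ and $S_1$. If $\neg\varphi\in X^1$, with $\varphi\in\Phi_m$, then $w^0\models X^1\cup\{\neg\varphi\}$ by move 2, so $w^1\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ by Lemma~\ref{lem:witness} for the point of level $1$.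
\item $w^1\models X^2$. Repeat move 2 one level higher, with move 3 in the place of move 1.
\end{enumerate}
Since $w^1\models S_1$, the goal is reached. The sentence $S_1$ served as the upper disjunct of $S_0\vee S_1$ in move 3 and as the lower disjunct of $S_1\vee S_2$ in move 4. Without levels there would be one point over $M_q$, and at a jump to it no valuation would be available at all.
\end{example}

In general the claims of the example are made simultaneously for all edges $iRl$, and the witness is taken at a common successor of $i$ and $l$ (Figure~\ref{fig:steps}).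

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (a) at (1.2,1.6) {$(i,c+1)$};
\node (b) at (0,0) {$(l,c)$};
\node (d) at (2.4,0) {$(l',c)$};
\draw[->,very thick] (a) -- (b);
\draw[->,dashed] (a) -- (d);
\draw[->] (b) -- (d);
\node (e) at (5.4,1.6) {$(i,c)$};
\node (f) at (7.8,1.6) {$(l,c)$};
\node (g) at (6.6,0) {$(l',c-1)$};
\draw[->,very thick] (e) -- (f);
\draw[->] (e) -- (g);
\draw[->] (f) -- (g);
\end{tikzpicture}
\caption{The two induction steps for Lemma~\ref{lem:levels}. An arrow from (world $i$, level $b$) to (world $l$, level $a$) stands for the claim that the valuation $w_l^a$ satisfies the target $X_i^b$. The bold arrow is to be proved, solid thin arrows are known, and the dashed arrow is known for the previous closure stage. In both steps the witness is the valuation at a common successor $l'$ of $i$ and $l$.}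
\label{fig:steps}
\end{figure}

\begin{lemma}[in $\mathsf{PA}$]\label{lem:levels}
Let $m\ge1$, $q\in\omega$ and $n\ge1$. Suppose that there is no jump at stages $<m$ and that $Y_m(q,k,c)$ is satisfiable for all $k\in W_q$ and $c<n$. Then $X_m(q,i,n)\cup\{S(q,k,n-1)\}$ is satisfiable for all $i\in W_q$ and $k\in R_q(i)$.
\end{lemma}

\begin{proof}
Write $R$ for $R_q$. Choose $w_k^c\models Y_m(q,k,c)$ for $k\in W_q$ and $c<n$, and put $X_k^c=X_m(q,k,c)$ for $c\le n$. For $a<n$ and $b\le n$ consider the claim
\[
H(a,b):\qquad w_l^a\models X_i^b\quad\text{for all } i,l\in W_q\text{ with } iRl .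
\]
The claim $H(0,0)$ holds by Lemma~\ref{lem:zero}, as $X_i^0=X^\circ_m$.

\emph{$H(c,c)$ implies $H(c,c+1)$ for $0\le c<n$.} Here we do not yet know that $X_i^{c+1}$ is satisfiable, so we proceed along its closure stages. By induction on $s$, simultaneously for all pairs $iRl$, we show that $w_l^c$ satisfies stage $s$ of $X_i^{c+1}$. We have $w_l^c\models P_m$, and $w_l^c\models S(q,l,c)$, a disjunct of $\sigma(q,i,c+1)$; this settles $s=0$. Let $\varphi\in\Phi_m$ and let $\neg\varphi$ lie in stage $s$ of $X_i^{c+1}$. By \eqref{eq:star} take $l'\in R(i)\cap R(l)$. The induction hypothesis for $iRl'$ gives $w_{l'}^c\models\neg\varphi$, and $H(c,c)$ for $lRl'$ gives $w_{l'}^c\models X_l^c$. So $w_{l'}^c$ is a witness for the point $(q,l,c)$, and $w_l^c\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. Thus $w_l^c$ satisfies the generators of stage $s+1$.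

\emph{$H(c-1,c)$ implies $H(c,c)$ for $1\le c<n$.} Let $iRl$; we check the generators of $X_i^c$. We have $w_l^c\models P_m$, and $w_l^c\models S(q,l,c)$, a disjunct of $\sigma(q,i,c)$. Let $\varphi\in\Phi_m$ and $\neg\varphi\in X_i^c$. Take $l'\in R(i)\cap R(l)$. By $H(c-1,c)$ for $iRl'$ and for $lRl'$, the valuation $w_{l'}^{c-1}$ satisfies $\neg\varphi$ and $X_l^c$. It is a witness for $(q,l,c)$, so $w_l^c\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.

Hence $H(0,0),H(0,1),H(1,1),H(1,2),\dots,H(n-1,n)$ all hold. By $H(n-1,n)$, $w_k^{n-1}\models X_i^n$ for $iRk$, and $w_k^{n-1}\models S(q,k,n-1)$.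
\end{proof}

\begin{corollary}[in $\mathsf{PA}$]\label{cor:X}
Suppose there is a jump at $m$ to $\lambda=(q,i,n)$, and let $X=X_m(\lambda)$.
\begin{itemize}
\item[(a)] $X$ is satisfiable, closed under t.c., and $P_{m-1}\subseteq X$.
\item[(b)] If $\varphi\in\Phi_{m-1}$ and $\neg\varphi\in X$, then $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X$.
\item[(c)] If $n\ge1$, then $\sigma(\lambda)\in X$, and $X\cup\{S(q,k,n-1)\}$ is satisfiable for every $k\in R_q(i)$.
\end{itemize}
\end{corollary}

\begin{proof}
The closure properties and the inclusions hold by Definitions~\ref{def:cl} and~\ref{def:XY}, as $P_{m-1}\subseteq P_m$ and $\Phi_{m-1}\subseteq\Phi_m$. By (J1) there is no jump at stages $<m$. If $n=0$, satisfiability is Lemma~\ref{lem:zero}(b). Let $n\ge1$. Since $\lambda$ is active at $m$, so are the points $(q,k,c)$ with $c<n$, and they do not fail because $\lambda$ has least level among failing points. Lemma~\ref{lem:levels} gives (c), and (c) gives the satisfiability of $X$ because $R_q(i)\neq\emptyset$ by seriality.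
\end{proof}

\begin{remark}
Condition \eqref{eq:star} cannot be dropped. Suppose the two-cycle of Example~\ref{ex:frames} were admitted as some $M_q$ and Corollary~\ref{cor:X}, and with it the lemmas of the following sections, remained valid. Lemmas~\ref{lem:realize} and~\ref{lem:jump} give $\mathsf{PA}\vdash S(q,1,c)\to\mathrm{Pr}^R(\ulcorner\sigma(q,1,c)\urcorner)$ for $c=1,2$, where $\sigma(q,1,c)$ is $S(q,0,c-1)\vee S(q,0,c)$. After a jump to $(q,0,2)$, the target contains these two theorems, the relevant instances of (J1), and $S(q,1,1)\vee S(q,1,2)$. So it contains $\neg\sigma(q,1,c)$, then $\neg\mathrm{Pr}^R(\ulcorner\sigma(q,1,c)\urcorner)$ by the rule, then $\neg S(q,1,c)$, for $c=1,2$, and it is unsatisfiable. Thus $\mathsf{PA}$ would refute $S(q,0,2)$, against Lemma~\ref{lem:irrefutable}.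
\end{remark}

\section{The proof predicate}\label{sec:prf}

We first confirm that the list in Definition~\ref{def:out} realizes the target. Let $\rho$ be as in Lemma~\ref{lem:race}.

\begin{lemma}[in $\mathsf{PA}$]\label{lem:realize}
Suppose there is a jump at $m$ to $\lambda$, let $X=X_m(\lambda)$ and $\varphi\in\Phi_m$. If $\varphi\in X$, then $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. If $\varphi\notin X$, then $\rho(\ulcorner\varphi\urcorner)$ and $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.
\end{lemma}

\begin{proof}
At a place $y<m-1$ there is no jump at stages $\le y+1$, so the outputs at these places are the elements of $P_{m-1}\subseteq X$. Hence everything output up to the end of (L1) lies in $X$.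

Let $\varphi\in X$. Then $\varphi$ is output at a place $y$ in (L1), and $\neg\varphi$ is not output at any $z\le y$, since $\neg\varphi\notin X$ by satisfiability. So $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.

Let $\varphi\notin X$, and let $y$ be the place in (L2) at which $\neg\varphi$ is listed on account of $\varphi$. The formula $\varphi$ is not output before (L2). If it occurs in (L2), it is $\neg\psi$ for some $\psi\in\Phi_m\setminus X$; as $\ulcorner\psi\urcorner<\ulcorner\neg\psi\urcorner=\ulcorner\varphi\urcorner$, the decreasing order puts this entry after place $y$. Occurrences in (L3) are later still. So $y$ witnesses $\rho(\ulcorner\varphi\urcorner)$, and Lemma~\ref{lem:race}(a) applies.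
\end{proof}

\begin{lemma}\label{lem:jump}
\begin{itemize}
\item[(a)] $\mathsf{PA}$ proves that there is a jump if and only if $\neg\mathrm{Con}_T$.
\item[(b)] In $\mathbb N$ there is no jump, and no point fails at any stage.
\item[(c)] For every standard formula $\chi$ and every standard theorem $\theta$ of $T$, $\mathsf{PA}$ proves: if there is a jump at $m$, then $\chi\in\Phi_{m-1}$ and $\theta\in P_{m-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Argue in $\mathsf{PA}$. Let there be a jump at $m$ to $\lambda$, and let $X=X_m(\lambda)$. We show that every element of $Y_m(\lambda)$ is a theorem of $T$. The elements of $P_m$ are. The $\Sigma_1(\mathsf{PA})$ formula $\exists m\,J(m,u)$ holds at $u=\lambda$, so $S(\lambda)$ is $T$-provable by (F3). For $\varphi\in\Phi_m\cap X$, the $\Sigma_1(\mathsf{PA})$ formula $\mathrm{Pr}^R(x)$ holds at $x=\ulcorner\varphi\urcorner$ by Lemma~\ref{lem:realize}, so $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is $T$-provable by (F3). For $\varphi\in\Phi_m\setminus X$, $\rho(\ulcorner\varphi\urcorner)$ holds by Lemma~\ref{lem:realize}, so $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$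 is $T$-provable by Lemma~\ref{lem:race}(b). Since $\lambda$ fails at $m$, (F5) gives $\neg\mathrm{Con}_T$.

Conversely, assume $\neg\mathrm{Con}_T$. For some $m\ge1$, $P_m$ contains both $0=1$ and $\neg\,0=1$. Then $\lambda_0$ fails at $m$, and there is a jump by (J2).

(b) The $\mathsf{PA}$-theorem (a) is true in $\mathbb N$ and $T$ is consistent, so there is no jump. By (J2) no point fails.

(c) A jump at $m$ goes to one of the points active at $m$, so ``there is a jump at a stage $\le n$'' is p.r. By (b) and (F2), for each standard $n$, $\mathsf{PA}$ proves that there is no jump at stages $\le\overline n$. Take $n$ larger than the codes of $\chi$ and of a $T$-proof of $\theta$; then a jump stage $m$ satisfies $m-1\ge\overline n$.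
\end{proof}

\begin{proposition}\label{prop:prf}
$\mathrm{Prf}$ is a proof predicate of $T$, and $\mathrm{Pr}^R$ is a provability predicate of $T$.
\end{proposition}

\begin{proof}
Condition (i) was noted in Section~\ref{sub:def}. Condition (ii) holds because in $\mathbb N$ there is no jump, so the output at $n$ is the conclusion of the $T$-proof coded by $n$. Condition (iv) holds because Definition~\ref{def:out} gives at most one output at each place; before a jump this uses the uniqueness of conclusions. For (iii), argue in $\mathsf{PA}$. If there is no jump, then $\mathrm{Prf}(x,y)\leftrightarrow\mathrm{Proof}_T(x,y)$ for all $x,y$. If there is a jump, then every formula is output in (L3) and only formulas are output, while the theorems of $T$ are all formulas by Lemma~\ref{lem:jump}(a) and (F5).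

Now Lemma~\ref{lem:general} applies to $\mathrm{Prf}$. By its part (a), $T\vdash\varphi$ implies $T\vdash\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. If $n$ codes no formula, then $\mathsf{PA}\vdash\neg\mathrm{Pr}^R(\overline n)$ because $\mathsf{PA}$ proves that only formulas are output, and so $T\nvdash\mathrm{Pr}^R(\overline n)$ by consistency. It remains to show that $T\vdash\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ implies $T\vdash\varphi$. If $T$ is sound, as $\mathsf{PA}$ is, then $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is true and (ii) gives a proof of $\varphi$. In general we use the forecasts. Work in $\mathbb N$, and take $m\ge1$ with $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in P_m$ and $\varphi\in\Phi_m$. By Lemma~\ref{lem:jump}(b), $Y_m(\lambda_0)$ is satisfiable. It contains $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$, hence not $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$, and therefore $\varphi\in X_m(\lambda_0)=\mathrm{Cl}_{m-1}(P_{m-1})$. Every stage of this closure consists of theorems of $T$, by induction: $P_{m-1}$ consists of theorems, t.c.\ preserves theorems, and $T\vdash\neg\psi$ implies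 $T\vdash\neg\mathrm{Pr}^R(\ulcorner\psi\urcorner)$ by Lemma~\ref{lem:general}(b). So $T\vdash\varphi$.
\end{proof}

\section{Soundness}\label{sec:sound}

\begin{proposition}\label{prop:sound}
$\mathsf{KDR}\subseteq\mathsf{PL}_T(\mathrm{Pr}^R)$.
\end{proposition}

\begin{proof}
The set $\mathsf{PL}_T(\mathrm{Pr}^R)$ contains all tautologies and is closed under modus ponens, since interpretations commute with the connectives. It is closed under necessitation by Lemma~\ref{lem:general}(a). It is closed under substitution: if $A'$ results from $A$ by substituting $B_r$ for $p_r$, then $f(A')=g(A)$ for the interpretation $g$ with $g(p_r)=f(B_r)$. It contains $\neg\Box\bot$ by Lemma~\ref{lem:general}(b). It remains to prove (K) and (R) in $\mathsf{PA}$ for standard sentences $\varphi,\psi$.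

Argue in $\mathsf{PA}$. If there is no jump, then $\mathrm{Con}_T$ by Lemma~\ref{lem:jump}(a), and Lemma~\ref{lem:general}(c) applies. Let there be a jump at $m$ to $\lambda$, and let $X=X_m(\lambda)$. By Lemma~\ref{lem:jump}(c), the standard sentences $\varphi$, $\psi$, $\varphi\to\psi$, $\neg\varphi$ and $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ lie in $\Phi_{m-1}\subseteq\Phi_m$. By Lemma~\ref{lem:realize}, each of them is Rosser-provable exactly when it belongs to $X$. So (K) says that $\varphi\to\psi\in X$ and $\varphi\in X$ imply $\psi\in X$, which holds by Corollary~\ref{cor:X}(a), and (R) says that $\neg\varphi\in X$ implies $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X$, which is Corollary~\ref{cor:X}(b).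
\end{proof}

Nothing changes if modal negation is taken as an abbreviation of $A\to\bot$: by necessitation and (K), $T$ proves $\mathrm{Pr}^R(\ulcorner\chi\to0=1\urcorner)\leftrightarrow\mathrm{Pr}^R(\ulcorner\neg\chi\urcorner)$, so (R) yields the required instance.

\section{Completeness}\label{sec:complete}

Let $f_*$ be the interpretation based on $\mathrm{Pr}^R$ with
\[
f_*(p_r)\;\equiv\;\exists m\,\exists u\,\bigl(J(m,u)\wedge\text{``$u=(q,i,n)$ for some $q,i,n$ with $i\Vdash_q p_r$''}\bigr).
\]
The condition in quotation marks is p.r.\ in $u$, so $f_*(p_r)$ is $\Sigma_1(\mathsf{PA})$. The proofs below use $f_*(p_r)$ only up to $\mathsf{PA}$-provable equivalence, so an equivalent sentence that is literally $\Sigma_1$ would serve as well. The \emph{modal depth} of a modal formula is the maximal nesting of boxes in it.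

\begin{lemma}\label{lem:truth}
Let $\lambda=(q,i,n)$ be a point and $B$ a modal formula of modal depth $\le n$. If $i\Vdash_qB$, then $\mathsf{PA}\vdash S(\lambda)\to f_*(B)$. If $i\nVdash_qB$, then $\mathsf{PA}\vdash S(\lambda)\to\neg f_*(B)$.
\end{lemma}

\begin{proof}
Induction on $B$, for all points at once. Let $B=p_r$. By (J1), $\mathsf{PA}+S(\lambda)$ proves that $f_*(p_r)$ is equivalent to the p.r.\ condition at $u=\overline\lambda$, which $\mathsf{PA}$ decides correctly by (F2). For $B=\bot$, $\mathsf{PA}\vdash\neg\,0=1$. If $B$ is a Boolean combination of $B_1,B_2$, then $\mathsf{PA}+S(\lambda)$ decides $f_*(B_1)$ and $f_*(B_2)$ as $i$ decides $B_1$ and $B_2$, and the same truth table computes both $f_*(B)$ and the value of $B$ at $i$.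

Let $B=\Box C$. Then $n\ge1$ and $C$ has depth $\le n-1$, so the induction hypothesis applies to $C$ at levels $n-1$ and $n$. The $\mathsf{PA}$-theorems that it provides are standard theorems of $T$. In both cases below we argue in $\mathsf{PA}+S(\lambda)$: there is a jump at some $m$ to $\lambda$, we put $X=X_m(\lambda)$, and $f_*(C)\in\Phi_m$ by Lemma~\ref{lem:jump}(c).

Suppose $i\Vdash_q\Box C$. For $k\in R_q(i)$ and $c\in\{n-1,n\}$ the sentence $S(q,k,c)\to f_*(C)$ is a standard theorem. These finitely many sentences lie in $P_{m-1}\subseteq X$ by Lemma~\ref{lem:jump}(c), and $\sigma(\lambda)\in X$ by Corollary~\ref{cor:X}(c). As $f_*(C)$ is a t.c.\ of them and $\sigma(\lambda)$, it lies in $X$, and Lemma~\ref{lem:realize} gives $\mathrm{Pr}^R(\ulcorner f_*(C)\urcorner)$.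

Suppose $i\nVdash_q\Box C$, and take $k\in R_q(i)$ with $k\nVdash_qC$. The standard theorem $S(q,k,n-1)\to\neg f_*(C)$ lies in $P_{m-1}\subseteq X$. By Corollary~\ref{cor:X}(c) some valuation satisfies $X$ and $S(q,k,n-1)$; it satisfies $\neg f_*(C)$, so $f_*(C)\notin X$. Lemma~\ref{lem:realize} gives $\neg\mathrm{Pr}^R(\ulcorner f_*(C)\urcorner)$.
\end{proof}

No jump occurs in $\mathbb N$, but $T$ cannot exclude a jump to any given point, since a refutation would itself cause a failure.

\begin{lemma}\label{lem:irrefutable}
$T\nvdash\neg S(\lambda)$ for every point $\lambda=(q,i,n)$.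
\end{lemma}

\begin{proof}
Otherwise $\neg S(\lambda)\in P_m\subseteq Y_m(\lambda)$ for some $m>q,n$. Since $S(\lambda)\in Y_m(\lambda)$ and $\lambda$ is active at $m$, it fails at $m$ in $\mathbb N$, contradicting Lemma~\ref{lem:jump}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:T}]
By Proposition~\ref{prop:prf}, $\mathrm{Prf}$ is a proof predicate and $\mathrm{Pr}^R$ a provability predicate of $T$. Let $\mathsf{KDR}\nvdash A$. By Lemma~\ref{lem:fmp} there are $q$ and $i\in W_q$ with $i\nVdash_qA$. Let $n$ be the modal depth of $A$. By Lemma~\ref{lem:truth}, $T\vdash S(q,i,n)\to\neg f_*(A)$. If $T\vdash f_*(A)$, then $T\vdash\neg S(q,i,n)$, against Lemma~\ref{lem:irrefutable}. So $T\nvdash f_*(A)$. Together with Proposition~\ref{prop:sound} this shows $\mathsf{PL}_T(\mathrm{Pr}^R)=\mathsf{KDR}$ and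
\[
\mathsf{KDR}\vdash A\iff T\vdash f_*(A)\qquad\text{for every modal formula } A .
\]
Finally, a derivation uses finitely many hypotheses, and $f_*$ takes sentences as values and commutes with $\wedge$ and $\to$. So $T+\{f_*(B):B\in\Gamma\}\vdash f_*(A)$ holds if and only if $T\vdash f_*(\bigwedge\Gamma_0\to A)$ for some finite $\Gamma_0\subseteq\Gamma$, which by the displayed equivalence holds if and only if $\Gamma\vdash_{\mathsf{KDR}}A$.
\end{proof}

Taking $T=\mathsf{PA}$ gives Theorem~\ref{thm:PA}, and the answer to the question is yes.

\begin{thebibliography}{9}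

\bibitem{slides}
\emph{Normal modal logics and provability predicates},
\texttt{https://www.jaist.ac.jp/\allowbreak is/\allowbreak labs/\allowbreak ishihara-lab/\allowbreak mla2018/\allowbreak doc/\allowbreak slides/\allowbreak Taishi\_Kurahashi.pdf}

\end{thebibliography}
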